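# Hasse–Schmidt derivations and localization

Rings are commutative with $1$, except algebras of endomorphisms. Multiplicative sets contain $1$.

## 1. A Newton iteration whose denominators stay bounded

Let $A$ be a ring, $t=(t_1,\dots,t_p)$ and $Y=(Y_1,\dots,Y_N)$ variables, and $g_1,\dots,g_q\in A[t,Y]$. Suppose we are given $H_{jl}, Q_{iab}\in A[t,Y]$ with
$$g_i=\sum_{j,l}\frac{\partial g_i}{\partial Y_j}\,H_{jl}\,g_l+\sum_{a,b}Q_{iab}\,g_ag_b\qquad(1\le i\le q).\tag{1}$$
This says that the matrix $H$ is a right inverse of the Jacobian matrix, not absolutely, but when applied to the vector $g$ and up to terms quadratic in $g$. That is exactly what Newton's method needs. If $y$ is an approximate solution of $g=0$, put $z=H(y)g(y)$ and replace $y$ by $y-z$. To see the new error, expand $g_i(t,Y-Z)$ in powers of $Z$. The part of degree $\le 1$ is $g_i-\sum_j\frac{\partial g_i}{\partial Y_j}Z_j$, and every other monomial is divisible by some $Z_jZ_{j'}$. So there are $G_{ijj'}\in A[t,Y,Z]$ with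
$$g_i(t,Y-Z)=g_i(t,Y)-\sum_j\frac{\partial g_i}{\partial Y_j}(t,Y)Z_j+\sum_{j,j'}G_{ijj'}(t,Y,Z)Z_jZ_{j'}.\tag{2}$$
Put $Z=z=Hg$ and use (1): the linear terms cancel and
$$g_i(t,y-z)=\sum_{a,b}Q_{iab}\,g_ag_b+\sum_{j,j'}G_{ijj'}\,z_jz_{j'}.\tag{3}$$
The new error is quadratic in the old one.

Now bring in denominators. Let $\bar R\subseteq A$ be a subring and $s\in\bar R$ an element that is a unit of $A$. Put $\Lambda=\bar R[[\tau_1,\dots,\tau_p]]\subseteq A[[\tau]]$. For $j\in\mathbb Z$, the set $s^j\Lambda\subseteq A[[\tau]]$ consists of the series with all coefficients in $s^j\bar R$. It is a $\Lambda$-module, it shrinks as $j$ grows, and $s^j\Lambda\cdot s^{j'}\Lambda\subseteq s^{j+j'}\Lambda$. A series has order $\ge a$ if its coefficients at $\tau^\alpha$ vanish for $|\alpha|<a$. We write $\Lambda_{\ge a}$ for the series of order $\ge a$ in $\Lambda$, so that $\Lambda_{\ge a}\Lambda_{\ge b}\subseteq\Lambda_{\ge a+b}$. For $p=1$, $\Lambda_{\ge a}=\tau^a\Lambda$. Finally $s^M\tau$ stands for $(s^M\tau_1,\dots,s^M\tau_p)$.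

**Lemma 1.** Let $m\ge0$, let $y^0(t)\in A[t]^N$ be such that every $g_l(t,y^0(t))$ has order $\ge m+1$, and let $u_1,\dots,u_d\in A[t,Y]$. Assume that all coefficients of the polynomials $g_l$, $H_{jl}$, $Q_{iab}$, $G_{ijj'}$, $u_i$, $y^0$ and $g_l(t,y^0(t))$ lie in $s^{-1}\bar R$. Then there are integers $c,M\ge1$ and $y_\infty\in(s^{-1}\Lambda)^N$ such that

1. $g(s^M\tau,y_\infty)=0$,
2. $y_\infty\equiv y^0(s^M\tau)$ modulo series of order $\ge m+1$,
3. $u_i(s^M\tau,y_\infty)\in s^{-c}\Lambda$ for all $i$.

**Proof.** *The constants.* Let $e\ge0$ bound the degrees in $Y$ (respectively in $(Y,Z)$) of $g_l,H_{jl},Q_{iab},G_{ijj'},u_i$. Put $c=e+1$, $L=3c$, and choose $M\ge1$ with $M(m+1)-1\ge L$, for instance $M=L+1$.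

*The cost of one evaluation.* Let $F$ be one of these polynomials, and evaluate it at $t=s^M\tau$ and at arguments $Y$ (and $Z$) in $s^{-1}\Lambda$. Each coefficient lies in $s^{-1}\bar R$, each power of $s^M\tau_i$ lies in $\Lambda$, and a product of at most $e$ arguments lies in $s^{-e}\Lambda$. Hence
$$F(s^M\tau,\dots)\in s^{-1}s^{-e}\Lambda=s^{-c}\Lambda.\tag{4}$$
The degree of $F$ in $t$ plays no role.

*The iteration.* Put $y_0=y^0(s^M\tau)$ and
$$y_{i+1}=y_i-z_i,\qquad z_i=H(s^M\tau,y_i)\,g(s^M\tau,y_i).$$
We claim that for all $i\ge0$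

- (a) $y_i\in(s^{-1}\Lambda)^N$, and $y_i\equiv y_0$ modulo series of order $\ge m+1$;
- (b) $g_l(s^M\tau,y_i)\in s^L\Lambda_{\ge m+1+i}$ for all $l$.

*The case $i=0$.* Statement (a) holds because the coefficients of $y^0$ lie in $s^{-1}\bar R$. For (b), write $g_l(t,y^0(t))=\sum_{|\alpha|\ge m+1}b_{l,\alpha}t^\alpha$ with $b_{l,\alpha}\in s^{-1}\bar R$. After substituting $t=s^M\tau$ the coefficient of $\tau^\alpha$ is $s^{M|\alpha|}b_{l,\alpha}\in s^{M|\alpha|-1}\bar R\subseteq s^L\bar R$, since $|\alpha|\ge m+1$ and $M(m+1)-1\ge L$. Here the slowing-down of the parameter pays: the error has positive order, so the substitution makes it divisible by a high power of $s$.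

*From $i$ to $i+1$.* By (4) for $H$ and by (b), $z_i$ has entries in $s^{L-c}\Lambda_{\ge m+1+i}\subseteq\Lambda_{\ge m+1+i}$. So (a) holds for $i+1$. By (3), with $G$ evaluated at arguments $y_i,z_i\in(s^{-1}\Lambda)^N$ and with (4) for $Q$ and $G$,
$$g_l(s^M\tau,y_{i+1})\in s^{-c}s^{2L}\Lambda_{\ge2(m+1+i)}+s^{-c}s^{2(L-c)}\Lambda_{\ge2(m+1+i)}.$$
The exponents of $s$ are $2L-c=5c$ and $2L-3c=3c$, both at least $L=3c$. Moreover $2(m+1+i)\ge m+2+i$, because $m+1+i\ge1$. So (b) holds for $i+1$. (A step doubles the surplus $L$ and then spends at most $3c$; the choice $L=3c$ is the fixed point of $L\mapsto 2L-3c$.)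

*The limit.* Since $y_{i+1}-y_i$ has entries in $\Lambda_{\ge m+1+i}$, each coefficient of $y_i$ is eventually constant. The limit $y_\infty$ lies in $(s^{-1}\Lambda)^N$, and $y_\infty-y_i$ has order $\ge m+1+i$. The case $i=0$ of this is assertion 2. The difference $g_l(s^M\tau,y_\infty)-g_l(s^M\tau,y_i)$ lies in the ideal generated by the entries of $y_\infty-y_i$, hence has order $\ge m+1+i$. By (b), $g_l(s^M\tau,y_i)$ has order $\ge m+1+i$ too. As $i$ is arbitrary, $g_l(s^M\tau,y_\infty)=0$, which is assertion 1. Assertion 3 is (4) with $F=u_i$. $\square$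

**Example 1.** Let $k$ be a field of characteristic $2$, $\bar R=k[x]$, $A=k[x,x^{-1}]$, $p=1$, and $g=Y_1^2+Y_1+tY_2$. Then $\partial g/\partial Y_1=1$, so (1) holds with $H=(1,0)$ and $Q=0$. One solution is
$$\eta_2=\sum_{n\ge1}x^{-n^2}t^n,\qquad \eta_1=\sum_{j\ge0}(t\eta_2)^{2^j},$$
because $\eta_1^2+\eta_1=t\eta_2$ in characteristic $2$. No substitution $t=x^M\tau$ clears the denominators of $\eta_2$. Take $m=2$. The truncation is $y^0=(x^{-1}t^2,\ x^{-1}t+x^{-4}t^2)$, and
$$g(t,y^0)=x^{-2}t^4+x^{-1}t^2+x^{-1}t^2+x^{-4}t^3=x^{-4}t^3+x^{-2}t^4,$$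
of order $3=m+1$ but not $0$. Newton's step changes only the first coordinate, by $Y_1\mapsto Y_1-g=Y_1^2+tY_2$. The limit is $Y_2=x^{-1}t+x^{-4}t^2$, $Y_1=\sum_j(x^{-1}t^2+x^{-4}t^3)^{2^j}$. (This solves the equation. If $d$ is the difference of two solutions $Y_1$ without constant term, then $d=d^2$ in characteristic $2$ and $d$ has positive order, so $d=0$.) Its monomials $x^{-(a+4b)}t^{2a+3b}$ satisfy $a+4b\le2(2a+3b)$, so $t=x^2\tau$ clears every denominator. The first $m$ orders of $\eta$ are intact, and the denominators now grow linearly.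

Lemma 1 thus takes a formal solution with arbitrarily bad denominators, keeps its beginning, and returns an exact solution with denominators under control, in the spirit of Eisenstein's theorem on algebraic power series. We now turn to what this is for.

## 2. Hasse–Schmidt derivations and the localization question

**Definition.** Let $R$ be an algebra over a ring $k$. A *Hasse–Schmidt (HS) derivation* of $R$ over $k$ is a sequence $\{\delta_n\}_{n\ge0}$ of $k$-linear endomorphisms of $R$ with $\delta_0=\mathrm{id}_R$ and
$$\delta_n(ab)=\sum_{i+j=n}\delta_i(a)\delta_j(b)\qquad(a,b\in R,\ n\ge0).\tag{5}$$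

Put $D=\sum_n\delta_nt^n\colon R\to R[[t]]$. Rule (5) says that $D$ is multiplicative. Then $D(1)^2=D(1)$, and $D(1)$ has constant term $1$, hence is a unit, so $D(1)=1$. Thus an HS derivation is the same as a $k$-algebra homomorphism $D\colon R\to R[[t]]$ reducing to the identity modulo $t$. The component $\delta_1$ is an ordinary derivation.

**Example 2.** On $k[x_1,\dots,x_d]$ the homomorphism $x_i\mapsto x_i+t$, $x_j\mapsto x_j$ for $j\ne i$, has as components the divided power operators $\frac1{n!}\frac{\partial^n}{\partial x_i^n}$, with $x_i^a\mapsto\binom an x_i^{a-n}$. They make sense in every characteristic.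

**Definition.** The *Hasse–Schmidt algebra* $\mathrm{HS}(R/k)$, or $\mathrm{HS}(R)$, is the $R$-subalgebra of $\mathrm{End}_k(R)$ generated by all components of all HS derivations of $R$. Here $R$ is identified with the multiplication maps.

Let $S\subseteq R$ be a multiplicative set, $A=S^{-1}R$, and $\lambda\colon R\to A$ the canonical map. Every HS derivation $E\colon R\to R[[T]]$ extends uniquely to an HS derivation $\tilde E=\sum\tilde\varepsilon_nT^n$ of $A$. Indeed, the composite $R\to R[[T]]\to A[[T]]$ sends $s\in S$ to a series with constant term the unit $\lambda(s)$, so to a unit. Hence it extends uniquely to $A\to A[[T]]$, and the extension is the identity modulo $T$ because it is so on $\lambda(R)$. We write $S^{-1}\mathrm{HS}(R)$ for the $A$-subalgebra of $\mathrm{End}_k(A)$ generated by all such $\tilde\varepsilon_n$.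

The localization question, taken from the article "Localization of the Hasse-Schmidt Algebra", asks: if $R$ is of finite type over a field $k$, is $\mathrm{HS}(S^{-1}R/k)=S^{-1}\mathrm{HS}(R/k)$ for every $S$? The answer is yes. For $s\in S$ we also write $s$ for the unit $\lambda(s)$ of $A$.

**Theorem 1.** Let $R$ be of finite type over a field $k$, $S\subseteq R$ multiplicative, $D=\sum\delta_nt^n$ an HS derivation of $A=S^{-1}R$ over $k$, and $m\ge1$. Then there are $\sigma\in S$ and an HS derivation $E=\sum\varepsilon_nT^n$ of $R$ such that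
$$\tilde\varepsilon_n=\sigma^n\delta_n\qquad(0\le n\le m).$$

**Corollary 1.** For every algebra $R$ of finite type over a field $k$ and every multiplicative set $S\subseteq R$, $\mathrm{HS}(S^{-1}R/k)=S^{-1}\mathrm{HS}(R/k)$.

**Proof of Corollary 1 from Theorem 1.** "$\supseteq$": each $\tilde\varepsilon_n$ is a component of an HS derivation of $A$. "$\subseteq$": let $\delta_m$ be a component of an HS derivation of $A$. For $m=0$ it is the identity. For $m\ge1$, Theorem 1 gives $\delta_m=\sigma^{-m}\tilde\varepsilon_m$. $\square$

## 3. Polynomial rings, smooth rings, and two obstacles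

**Rescaling.** For $\sigma\in S$ the components $\sigma^n\delta_n$ form again an HS derivation of $A$, namely $D$ followed by $t\mapsto\sigma T$. The first thing to try is to choose $\sigma$ so that this maps $R$ into $R[[T]]$. This fails already for the affine line.

**Example 3.** Let $R=k[x]$ with $k$ a field, $S=\{x^n\}$, and $D(x)=x+\sum_{n\ge1}x^{-n^2}t^n$. This defines an HS derivation of $A=k[x,x^{-1}]$, since $D(x)$ is a unit of $A[[t]]$. For $\sigma=x^a$ we get $\sigma^n\delta_n(x)=x^{an-n^2}\notin R$ as soon as $n>a$. So no $\sigma$ brings all of $D$ into $R$, and *the bound $n\le m$ in Theorem 1 cannot be removed*. We must replace $D$ by another HS derivation that agrees with it up to order $m$.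

**Polynomial rings.** Let $R=k[x_1,\dots,x_d]$ and $0\notin S$. Choose $s\in S$ with $\delta_n(x_i)\in s^{-1}R$ for $1\le n\le m$ and all $i$, and put $E(x_i)=x_i+\sum_{n=1}^ms^n\delta_n(x_i)T^n\in R[T]$. There are no relations to respect, so $E$ is an HS derivation of $R$. Modulo $T^{m+1}$ the maps $\tilde E$ and $D$ followed by $t\mapsto sT$ agree on the $x_i$, hence on $R$ and on $A$. So truncation settles this case, with $\sigma=s$.

**Truncation meets relations.** Let $R=k[x_1,\dots,x_d]/(f_1,\dots,f_r)$. The truncated series satisfy $f_j=0$ only modulo $T^{m+1}$. So truncating and rescaling gives a homomorphism to a truncated polynomial ring, and one must lift it to $R[[T]]$. Such lifts need not exist. On $k[x]/(x^p)$, with $k$ of characteristic $p$, the derivation $d/dx$ is not the first component of any HS derivation: if $D(x)=x+t+a_2t^2+\cdots$, then $D(x)^p=x^p+t^p+a_2^pt^{2p}+\cdots$ has $t^p$-coefficient $1\ne0$. Hence we may not forget that $D$ is defined to infinite order over $A$. We are given a solution of $f=0$ in $A[[t]]$ and want one with the same beginning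 and linearly growing denominators.

This is the situation of Lemma 1. Suppose the $f_j$ satisfy an identity of type (1), as they do when $R$ is smooth over $k$ (Lemma 3 below). Then Lemma 1 applies with $g=f$, $u_i=Y_i$ and $y^0$ the truncation of the given solution. For singular $R$ it does not. For $f=xy$ in $k[x,y]$, an identity (1) would read $xy=(yH_1+xH_2)xy+Q\,x^2y^2$. Dividing by $xy$ and setting $x=y=0$ gives $1=0$. This is where the approach stops: at a singular point the Jacobian has no usable inverse. Section 4 deals with this by solving a different, smooth system of equations.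

**Torsion.** A second, milder obstacle appears when $\lambda$ is not injective. Let $R=k[x,y]/(xy)$ with $k$ a field, and $S=\{x^n\}$, so $A=k[x,x^{-1}]$ and $\ker\lambda=(y)$. Let $D(x)=x+t$ and $m=1$.

- $\sigma=1$ fails. Suppose $E(x)=x+w_1T+\cdots$ with $\lambda(w_1)=1$, so $w_1=1+yh$, and $E(y)=y+v_1T+\cdots$. The $T$-coefficient of $E(x)E(y)=0$ is $xv_1+(1+yh)y=0$. Modulo $x$ this says $y(1+y\bar h)=0$ in $k[y]$, which is impossible.
- $\sigma=x$ works: $E(x)=x+xT$, $E(y)=y$ respects $xy=0$, and $\tilde\varepsilon_1(x)=x=\sigma\delta_1(x)$.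
- The lift of $\sigma\delta_1(x)=x\in A$ to $R$ matters. The choice $E(x)=x+(x+y)T$, $E(y)=y$ gives $E(x)E(y)=y^2T\ne0$.

The good lift $x$ lies in $xR$, and $x$ kills $\ker\lambda$. We shall arrange this in general.

## 4. From $A[[t]]$ to a smooth algebra over $A[t]$

We recall three notions. A homomorphism $P\to P'$ of Noetherian rings is *regular* if it is flat and, for every prime $\mathfrak q$ of $P$ and every finite field extension $\kappa'$ of $\kappa(\mathfrak q)$, the ring $P'\otimes_P\kappa'$ is regular. For instance, localizations are regular. In characteristic $p$, the field extension $k(t^p)\subset k(t)$ is flat but not regular, since $k(t)\otimes_{k(t^p)}k(t)\cong k(t)[w]/(w-t)^p$ is not reduced. A Noetherian ring $P$ is a *G-ring* if for every prime $\mathfrak p$ the completion map $P_{\mathfrak p}\to(P_{\mathfrak p})^\wedge$ is regular. Fields are G-rings, and any algebra essentially of finite type over a G-ring (a localization of a finite type algebra) is a G-ring (Grothendieck; Stacks Project, "G-rings"). A *smooth* algebra is understood to be finitely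 presented. If $B=P[Y_1,\dots,Y_N]/J$ is smooth over $P$, then
$$0\to J/J^2\to\textstyle\bigoplus_jB\,dY_j\to\Omega_{B/P}\to0,\qquad g\mapsto dg,\tag{6}$$
is exact with $\Omega_{B/P}$ projective.

**Popescu's theorem** (D. Popescu, *General Néron desingularization*, Nagoya Math. J. 100 (1985) and 104 (1986); R. Swan, *Néron–Popescu desingularization* (1998); Stacks Project Tag 07GC). If $P\to P'$ is a regular homomorphism of Noetherian rings, then $P'$ is a filtered colimit of smooth $P$-algebras.

**Lemma 2.** Let $A$ be a Noetherian ring such that $A[t]=A[t_1,\dots,t_p]$ is a G-ring. Then $A[t]\to A[[t]]$ is regular.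

**Proof.** *Maximal ideals.* Let $\mathfrak n$ be a maximal ideal of $A[[t]]$. Since $1-t_ih$ is a unit for every $h\in A[[t]]$, all $t_i$ lie in $\mathfrak n$. So $\mathfrak n=\mathfrak mA[[t]]+(t)$ for a maximal ideal $\mathfrak m$ of $A$, and $\mathfrak n=\mathfrak n'A[[t]]$ with $\mathfrak n'=\mathfrak mA[t]+(t)$ maximal in $A[t]$.

*Completions agree.* Since $(t)^j\subseteq\mathfrak n'^j$ and $A[t]/(t)^j=A[[t]]/(t)^j$, we have $A[t]/\mathfrak n'^j=A[[t]]/\mathfrak n^j$ for all $j$. Hence in
$$A[t]_{\mathfrak n'}\to A[[t]]_{\mathfrak n}\to(A[[t]]_{\mathfrak n})^\wedge$$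
the composite is the completion of $A[t]_{\mathfrak n'}$. It is regular by the G-ring property. The second map is the completion of a Noetherian local ring, so it is faithfully flat. If a composite is regular and its second map is faithfully flat, then the first map is regular (Matsumura, *Commutative Ring Theory*, Thm 32.1(ii)). So $A[t]_{\mathfrak n'}\to A[[t]]_{\mathfrak n}$ is regular, and so is $A[t]\to A[[t]]_{\mathfrak n}$.

*From local to global.* Flatness of $A[t]\to A[[t]]$ may be checked after localizing at each $\mathfrak n$. For $\kappa'$ as in the definition, every local ring of $A[[t]]\otimes_{A[t]}\kappa'$ lies over a prime of $A[[t]]$, which is contained in some $\mathfrak n$. So it is a localization of the regular ring $A[[t]]_{\mathfrak n}\otimes_{A[t]}\kappa'$, hence regular. $\square$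

**Lemma 3.** Let $P$ be a ring and $B=P[Y_1,\dots,Y_N]/J$ a smooth $P$-algebra, $J=(g_1,\dots,g_q)$. Then there are $H_{jl},Q_{iab}\in P[Y]$ satisfying (1).

**Proof.** As $\Omega_{B/P}$ is projective, the injection in (6) has a $B$-linear left inverse $\rho\colon\bigoplus_jB\,dY_j\to J/J^2$. Choose $h_j\in J$ lifting $\rho(dY_j)$ and write $h_j=\sum_lH_{jl}g_l$. Apply $\rho$ to $dg_i=\sum_j\frac{\partial g_i}{\partial Y_j}dY_j$. The result is the class of $g_i$ on the one hand, and the class of $\sum_j\frac{\partial g_i}{\partial Y_j}h_j$ on the other. So the difference $g_i-\sum_{j,l}\frac{\partial g_i}{\partial Y_j}H_{jl}g_l$ lies in $J^2$, that is, it equals $\sum_{a,b}Q_{iab}g_ag_b$ for some $Q_{iab}$. $\square$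

**Example 4.** Here is how a smooth algebra can stand in for a singular one. Let $A=R=k[x,y]/(xy)$ and suppose $D(x)=x\,U$, $D(y)=y\,V$ with $U,V\in1+tA[[t]]$. The map $C=A[t][X',Y']/(X'Y')\to A[[t]]$, $X'\mapsto xU$, $Y'\mapsto yV$, factors through the polynomial ring $B=A[t][Y_1,Y_2]$ by $X'\mapsto xY_1$, $Y'\mapsto yY_2$ and then $Y_1\mapsto U$, $Y_2\mapsto V$. The first map is well defined because $xy=0$ in $A$. The equation $X'Y'=0$ is singular, but in terms of $Y_1,Y_2$ there is no equation left, and truncating $U$ and $V$ is harmless.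

## 5. Proof of Theorem 1

If $A=0$, take $\sigma=1$ and $E$ the inclusion $R\subset R[[T]]$. Let $A\ne0$. Write $R=k[x_1,\dots,x_d]/(f_1,\dots,f_r)$, let $\xi_i\in R$ be the class of $x_i$, and put $\bar R=\lambda(R)$, $K=\ker\lambda$. Here $p=1$.

**Step 1: pass to a smooth system of equations.** The purpose is to express the series $D(\lambda\xi_i)$ as polynomials in a solution of equations that satisfy (1). The ring $A[t]$ is a localization of a finite type $k$-algebra, hence a Noetherian G-ring. By Lemma 2, $A[t]\to A[[t]]$ is regular. Consider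
$$C=A[t]\otimes_kR=A[t][x_1,\dots,x_d]/(f_1,\dots,f_r).$$
The inclusion $A[t]\subset A[[t]]$ and $D\circ\lambda\colon R\to A[[t]]$ define an $A[t]$-algebra map $C\to A[[t]]$, $x_i\mapsto D(\lambda\xi_i)$. By Popescu's theorem $A[[t]]$ is a filtered colimit of smooth $A[t]$-algebras. The finitely many elements $D(\lambda\xi_i)$ come from one of them, and the finitely many relations $f_j=0$ hold in a later one. So the map factors as
$$C\longrightarrow B\xrightarrow{\ \psi\ }A[[t]],\qquad B=A[t][Y_1,\dots,Y_N]/J\ \text{ smooth over }A[t],\quad J=(g_1,\dots,g_q).$$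
By Lemma 3 with $P=A[t]$ there are $H_{jl},Q_{iab}\in A[t,Y]$ satisfying (1). Let $G_{ijj'}$ be as in (2), and let $u_i\in A[t,Y]$ represent the image of $x_i\in C$ in $B$. Since $f_j=0$ in $C$, there are $V_{jl}\in A[t,Y]$ with
$$f_j(u_1,\dots,u_d)=\sum_lV_{jl}\,g_l\qquad(1\le j\le r).\tag{7}$$
Consequently every solution of $g=0$ yields, via the $u_i$, a solution of $f=0$. Our particular solution is $\eta=\psi(Y)\in A[[t]]^N$: we have $g(t,\eta)=0$ and $u_i(t,\eta)=D(\lambda\xi_i)$.

**Step 2: truncate.** The purpose is to forget the bad denominators. Let $y^0(t)\in A[t]^N$ be the truncation of $\eta$ modulo $t^{m+1}$. Since $y^0\equiv\eta$,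
$$g_l(t,y^0(t))\equiv0,\qquad u_i(t,y^0(t))\equiv D(\lambda\xi_i)\pmod{t^{m+1}}.\tag{8}$$
Now only finitely many elements of $A$ are in play.

**Step 3: choose $s$.** We need one denominator that also controls torsion. The coefficients of $g_l,H_{jl},Q_{iab},G_{ijj'},u_i,y^0$ and $g_l(t,y^0(t))$ are finitely many elements of $A=S^{-1}R$. So there is $s\in S$ such that all of them lie in $s^{-1}\bar R$. This remains true if $s$ is multiplied by an element of $S$. The ideal $K$ is finitely generated, and each of its elements is killed by an element of $S$. So we may also assume $sK=0$. Then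
$$\lambda|_{sR}\colon sR\to s\bar R\quad\text{is bijective.}\tag{9}$$
Surjectivity is clear. If $\lambda(sr)=0$, then $\lambda(r)=0$ because $\lambda(s)$ is a unit, so $r\in K$ and $sr=0$.

**Step 4: solve exactly.** We repair the error made by truncating. By (8) and the choice of $s$, Lemma 1 applies. It gives $c,M\ge1$ and $y_\infty\in(s^{-1}\Lambda)^N$, where $\Lambda=\bar R[[\tau]]$, with
$$g(s^M\tau,y_\infty)=0,\qquad y_\infty\equiv y^0(s^M\tau)\pmod{\tau^{m+1}}.$$
Put $v_i=u_i(s^M\tau,y_\infty)=\sum_nv_{i,n}\tau^n$. Then $v_{i,n}\in s^{-c}\bar R$ by Lemma 1. By (7), $f_j(v_1,\dots,v_d)=0$ in $A[[\tau]]$; the denominators of the $V_{jl}$ do not matter here. By (8) with $t=s^M\tau$,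
$$v_i\equiv u_i(s^M\tau,y^0(s^M\tau))\equiv\sum_{n\le m}s^{Mn}\delta_n(\lambda\xi_i)\tau^n\pmod{\tau^{m+1}}.\tag{10}$$
In particular $v_{i,0}=\lambda(\xi_i)$.

**Step 5: descend to $R$.** The purpose is to turn the $v_i$ into series over $R$ that satisfy $f=0$ in $R[[T]]$ and not just over $A$. Substitute $\tau=s^{c+1}T$. For $n\ge1$,
$$s^{(c+1)n}v_{i,n}\in s^{(c+1)n-c}\bar R\subseteq s\bar R,$$
since $(c+1)n-c\ge1$. By (9) there is a unique $w_{i,n}\in sR$ with $\lambda(w_{i,n})=s^{(c+1)n}v_{i,n}$. Set
$$w_i=\xi_i+\sum_{n\ge1}w_{i,n}T^n\in R[[T]],\qquad\text{so that}\quad\lambda(w_i)=v_i(s^{c+1}T),$$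
with $\lambda$ applied coefficientwise. All coefficients of $w_i-\xi_i$ lie in the ideal $sR$. Hence so do all coefficients of $f_j(w)-f_j(\xi)=f_j(w)$. Their images under $\lambda$ are the coefficients of $f_j(v(s^{c+1}T))=0$. As $\lambda$ is injective on $sR$, we get $f_j(w)=0$. Therefore $\xi_i\mapsto w_i$ defines a $k$-algebra homomorphism $E=\sum\varepsilon_nT^n\colon R\to R[[T]]$ that is the identity modulo $T$: an HS derivation of $R$.

**Step 6: compare with $D$.** It remains to identify the components up to order $m$. Put $\sigma=s^{M+c+1}\in S$. By (10),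
$$\tilde E(\lambda\xi_i)=\lambda(w_i)\equiv\sum_{n\le m}s^{(c+1)n}s^{Mn}\delta_n(\lambda\xi_i)T^n=\sum_{n\le m}\sigma^n\delta_n(\lambda\xi_i)T^n\pmod{T^{m+1}}.$$
So the two $k$-algebra homomorphisms $A\to A[T]/(T^{m+1})$ given by $\tilde E$ and by $D$ followed by $t\mapsto\sigma T$ agree on all $\lambda(\xi_i)$. Hence they agree on $\lambda(R)$, and then on $A=S^{-1}R$, because a ring homomorphism on $A$ is determined by its restriction to $\lambda(R)$. Comparing coefficients, $\tilde\varepsilon_n=\sigma^n\delta_n$ for $n\le m$. $\blacksquare$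

## 6. G-rings as base, localized algebras, several parameters

A *$p$-parameter HS derivation* of $A$ is a $k$-algebra homomorphism $D=\sum_{\alpha\in\mathbb N^p}\delta_\alpha t^\alpha\colon A\to A[[t_1,\dots,t_p]]$ that is the identity modulo $(t_1,\dots,t_p)$. It extends uniquely to localizations, for the same reason as before: series with unit constant term are units.

**Theorem 2.** Theorem 1 and Corollary 1 hold when $k$ is any Noetherian G-ring (e.g. $\mathbb Z$ or any excellent ring) and $R$ is essentially of finite type over $k$. They also hold for $p$-parameter HS derivations $D=\sum_\alpha\delta_\alpha t^\alpha\colon A\to A[[t_1,\dots,t_p]]$, with conclusion $\tilde\varepsilon_\alpha=\sigma^{|\alpha|}\delta_\alpha$ for $|\alpha|\le m$.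

**Proof.** Again we may assume $A\neq 0$. Write $R=U^{-1}R_0$ with $R_0=k[x_1,\dots,x_d]/(f_1,\dots,f_r)$, and let $\xi_i\in R$ be the image of $x_i$. The ring $R$ is Noetherian. Let $D$ be a $p$-parameter HS derivation of $A=S^{-1}R$.

*Steps 1 and 2.* The ring $A[t]=A[t_1,\dots,t_p]$ is essentially of finite type over $k$, hence a Noetherian G-ring, and Lemma 2 applies. Take $C=A[t]\otimes_kR_0$, which is finitely presented over $A[t]$, and map it to $A[[t]]$ by $x_i\mapsto D(\lambda\xi_i)$. Popescu's theorem and Lemma 3 give $B$, $g_l$, $H_{jl}$, $Q_{iab}$, $u_i$, $V_{jl}$ and $\eta$ as before. Let $y^0$ consist of the terms of $\eta$ of order $\le m$. Then (8) holds modulo series of order $\ge m+1$.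

*Steps 3 and 4.* The choice of $s$ uses only that finitely many elements of $A$ occur and that $K$ is finitely generated, which holds as $R$ is Noetherian. Lemma 1 was proved for $p$ parameters. It gives $v_i=\sum_\alpha v_{i,\alpha}\tau^\alpha$ with $v_{i,\alpha}\in s^{-c}\bar R$, $f_j(v)=0$, and $v_{i,\alpha}=s^{M|\alpha|}\delta_\alpha(\lambda\xi_i)$ for $|\alpha|\le m$.

*Step 5.* Substitute $\tau_i=s^{c+1}T_i$. For $|\alpha|\ge1$ we have $s^{(c+1)|\alpha|}v_{i,\alpha}\in s^{(c+1)|\alpha|-c}\bar R\subseteq s\bar R$, so it has a unique lift $w_{i,\alpha}\in sR$. Put $w_i=\xi_i+\sum_{|\alpha|\ge1}w_{i,\alpha}T^\alpha$. As before, all coefficients of $f_j(w)=f_j(w)-f_j(\xi)$ lie in $sR$ and are killed by $\lambda$, so $f_j(w)=0$. This gives a $k$-algebra map $R_0\to R[[T]]$, $x_i\mapsto w_i$, lifting the canonical map $R_0\to R$. It sends elements of $U$ to series with unit constant term, hence to units. So it extends to $E\colon R\to R[[T]]$. Modulo $(T)$ this is the identity on the image of $R_0$, hence on $R$. Thus $E$ is a $p$-parameter HS derivation.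

*Step 6.* With $\sigma=s^{M+c+1}$, the homomorphism $\tilde E$ and $D$ followed by $t_i\mapsto\sigma T_i$ agree on all $\lambda(\xi_i)$ modulo order $\ge m+1$. Hence they agree on the image of $R_0$ in $A$, and on $A$, which is a localization of $R_0$. So $\tilde\varepsilon_\alpha=\sigma^{|\alpha|}\delta_\alpha$ for $|\alpha|\le m$.

The Corollary follows as before from $\delta_\alpha=\sigma^{-|\alpha|}\tilde\varepsilon_\alpha$. $\square$

## 7. The module $S^{-1}R\otimes_R\mathrm{HS}(R)$ and integrable derivations

In this section $R$ and $k$ are as in Theorem 1 or Theorem 2. A $k$-linear endomorphism $P$ of a $k$-algebra is a *differential operator* of order $\le n$ if $[P,a]=P\circ a-a\circ P$ has order $\le n-1$ for every element $a$ of the algebra; order $\le-1$ means $P=0$. Order $\le0$ means multiplication by an element. For a derivation $\delta$, $[\delta,a]=\delta(a)$, so $\delta$ has order $\le1$.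

Elements of HS algebras are differential operators. Rule (5) says
$$[\delta_n,a]=\sum_{i<n}\delta_{n-i}(a)\,\delta_i,$$
so by induction $\delta_n$ has order $\le n$. Sums of differential operators are differential operators. By $[PQ,a]=P[Q,a]+[P,a]Q$ and induction, so are products.

**Theorem 3.** Each $P\in\mathrm{HS}(R)$ extends uniquely to a differential operator $\tilde P$ on $S^{-1}R$, and $a\otimes P\mapsto a\tilde P$ is an isomorphism of left $S^{-1}R$-modules
$$S^{-1}R\otimes_R\mathrm{HS}(R)\ \xrightarrow{\ \sim\ }\ \mathrm{HS}(S^{-1}R).$$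

**Proof.** *Existence of the extension.* Here "extends" means $\tilde P\circ\lambda=\lambda\circ P$. The element $P$ is a finite sum of products of elements of $R$ and components of HS derivations. Replace every element of $R$ by its image in $A$ and every component $\varepsilon_n$ by $\tilde\varepsilon_n$. The result extends $P$ and lies in $\mathrm{HS}(A)$, so it is a differential operator.

*Uniqueness.* The aim is that a differential operator $Q$ on $A$ of order $\le n$ vanishing on $\lambda(R)$ is $0$. We use induction on $n$; the case $n=-1$ is trivial. For $s\in S$ the operator $[Q,s]$ has order $\le n-1$ and vanishes on $\lambda(R)$, so $[Q,s]=0$. Hence $sQ(r/s)=Q(r/1)=0$ for all $r\in R$, and since $s$ is a unit of $A$ and $s$ was arbitrary, $Q=0$. It follows that $P\mapsto\tilde P$ is well defined, additive, multiplicative and $R$-linear. So the map of the theorem is well defined.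

*Injectivity.* Every element of the left side has the form $\frac1s\otimes P$. If $\frac1s\tilde P=0$, then $\tilde P=0$, so $P(R)\subseteq\ker\lambda$. The finitely generated ideal $\ker\lambda$ is killed by some $s'\in S$. Hence $s'P=0$ and $\frac1s\otimes P=\frac1{ss'}\otimes s'P=0$.

*Surjectivity.* Let $W$ be the $A$-span of all finite products of operators $\tilde\varepsilon_n$, the empty product included. Such a product is the extension of the corresponding product of $\varepsilon_n$'s, so $W$ lies in the image. By (5) for $\tilde E$, $\tilde\varepsilon_n\circ a=\sum_{i+j=n}\tilde\varepsilon_i(a)\,\tilde\varepsilon_j$ for $a\in A$. Using this repeatedly we can move elements of $A$ to the left past any product, so $W$ is closed under multiplication. Therefore $W$ is the $A$-algebra generated by the $\tilde\varepsilon_n$, which is $\mathrm{HS}(A)$ by Corollary 1 (or its version in Theorem 2). $\square$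

**Consequence for schemes.** On a scheme $X$ locally of finite type over $k$, the modules $\mathrm{HS}(\mathcal O(U))$ for $U$ affine open glue to a sheaf of algebras that is quasi-coherent for its left $\mathcal O_X$-module structure. To see this, let $\mathcal F_U$ be the quasi-coherent sheaf on $U$ attached to the left module $\mathrm{HS}(\mathcal O(U))$. By Theorem 3, $\mathcal F_U(W)=\mathrm{HS}(\mathcal O(W))$ for every distinguished open $W\subseteq U$. For distinguished opens $W'\subseteq W$ of $U$, the ring $\mathcal O(W')$ is a localization of $\mathcal O(W)$. The restriction map sends $P$ to a differential operator on $\mathcal O(W')$ extending $P$, so by uniqueness it is $P\mapsto\tilde P$, a ring homomorphism that does not depend on $U$. For two affine opens $U,V$, the opens that are distinguished in both form a basis of $U\cap V$, and on this basis $\mathcal F_U$ and $\mathcal F_V$ have the same sections and the same restriction maps. So the $\mathcal F_U$ glue, as sheaves of algebras; the cocycle condition holds because the gluing maps are identities on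 such a basis.

**Corollary 2.** Let $\mathrm{Ider}_k(R)$ be the set of derivations $\delta_1$ occurring in (infinite order) HS derivations. Then $\mathrm{Ider}_k(S^{-1}R)=S^{-1}\mathrm{Ider}_k(R)$.

**Proof.** *$\mathrm{Ider}$ is a submodule of $\mathrm{Der}$.* Following $D$ by $t\mapsto at$ gives an HS derivation with first component $a\delta_1$. Given $D$ and $D'$, extend $D'$ to a ring endomorphism of $R[[t]]$ by $\sum a_it^i\mapsto\sum D'(a_i)t^i$ ($t$-linearly and continuously). The composite $D'\circ D$ is an HS derivation, and $a\mapsto D'(a+\delta_1(a)t+\cdots)=a+(\delta_1'(a)+\delta_1(a))t+\cdots$ shows that its first component is $\delta_1+\delta_1'$.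

*The two inclusions.* "$\supseteq$": if $\varepsilon_1\in\mathrm{Ider}_k(R)$, then $\tilde\varepsilon_1\in\mathrm{Ider}_k(S^{-1}R)$, and so are its multiples by $1/s$. "$\subseteq$": by Theorem 1 (or Theorem 2) with $m=1$, $\delta_1=\sigma^{-1}\tilde\varepsilon_1$. $\square$

## 8. Infinitely many variables

Example 3 showed that $m$ must be finite. The finiteness hypothesis on $R$ cannot be dropped either.

**Example 5.** Let $k\ne0$, $R=k[y,x_1,x_2,\dots]$, $S=\{y^n\}$, and let $D$ be the HS derivation of $R_y$ with $D(y)=y$ and $D(x_i)=x_i+y^{-i}t$. Consider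
$$\mathcal B=\{P\in\mathrm{End}_k(R_y):\text{ for every }a\text{ there is }b\text{ with }P(y^{-a}R)\subseteq y^{-b}R\}.$$

- $\mathcal B$ is a subalgebra: for a sum take the larger $b$, and for a composite apply the condition twice. It contains $R_y$, since multiplication by $y^{-c}r$ maps $y^{-a}R$ into $y^{-a-c}R$.
- $\mathcal B$ contains every extended component. If $E$ is an HS derivation of $R$, then
$$\tilde\varepsilon_n(y^{-a}r)=\sum_{i+j=n}\tilde\varepsilon_i(y^{-a})\,\varepsilon_j(r),$$
where $\varepsilon_j(r)\in R$. Only the finitely many elements $\tilde\varepsilon_0(y^{-a}),\dots,\tilde\varepsilon_n(y^{-a})$ contribute denominators, whatever $r$ is.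
- $\delta_1\notin\mathcal B$: we have $\delta_1(x_i)=y^{-i}$ for all $i$, and $y^{-i}\notin y^{-b}R$ for $i>b$. So no $b$ works for $a=0$.

Hence $S^{-1}\mathrm{HS}(R)\subseteq\mathcal B$ does not contain $\delta_1\in\mathrm{HS}(S^{-1}R)$, and $\mathrm{HS}(S^{-1}R)\ne S^{-1}\mathrm{HS}(R)$ for this $R$, which is not of finite type. In the proof of Theorem 1 the hypothesis entered where finitely many generators and relations gave finitely many coefficients, and so a single denominator $s$.
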